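\title{The Dirichlet polynomial of an alternating group is irreducible}

\begin{abstract}
For a finite group $G$ let $P_G(s)=\sum_{H\le G}\mu_G(H)|G:H|^{-s}$, an element of the factorial ring $R$ of Dirichlet polynomials with integer coefficients; for $t\in\mathbb N$ the number $P_G(t)$ is the probability that $t$ random elements generate $G$. We prove that $P_{\operatorname{Alt}(n)}(s)$ is irreducible in $R$ for every $n\ge5$, and that for $n\ge16$ the polynomial $P_{\operatorname{Sym}(n)}(s)$ is $1-2^{-s}$ times an irreducible one. The primes $p$ with $n/2<p\le n-3$ cut out of $P_{\operatorname{Alt}(n)}$ explicit polynomials which come from intransitive subgroups. For $n\ge16$ one of two complementary proper factors would have to divide so many polynomials of this kind that almost all of the integers just below $n$ would have only small prime factors; an argument of Erd\H{o}s excludes this apart from a few cases, which are treated by hand.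
\end{abstract}

\section{Introduction}

\subsection{The question}
For a finite group $G$ put
\[
P_G(s)=\sum_{H\le G}\frac{\mu_G(H)}{|G:H|^s}=\sum_{m\ge1}\frac{a_m(G)}{m^s},\qquad a_m(G)=\sum_{|G:H|=m}\mu_G(H),
\]
where $\mu_G$ is the M\"obius function of the subgroup lattice: $\mu_G(G)=1$ and $\sum_{K\ge H}\mu_G(K)=0$ for $H<G$. Each $t$-tuple of elements generates exactly one subgroup, and there are $|H|^t$ of them in $H$; so by M\"obius inversion $\sum_H\mu_G(H)|H|^t$ is the number of $t$-tuples which generate $G$. Hence $P_G(t)$, for $t\in\mathbb N$, is the probability that $t$ random elements generate $G$. The function $P_G$ is an element of the ring of Dirichlet polynomials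
\[
R=\Bigl\{\sum_{m\ge1}\frac{a_m}{m^s}\ :\ a_m\in\mathbb Z,\ a_m=0\text{ for all but finitely many }m\Bigr\}.
\]
Sending $p^{-s}$ to a variable $x_p$ identifies $R$ with $\mathbb Z[x_2,x_3,x_5,\dots]$; in particular $R$ is factorial, and one may ask how $P_G$ factors.

In $\operatorname{Sym}(3)$, the subgroup of order $3$ and the three subgroups of order $2$ have $\mu=-1$, so $\mu(1)=3$ and
\[
P_{\operatorname{Sym}(3)}(s)=1-2^{-s}-3\cdot3^{-s}+3\cdot6^{-s}=(1-2^{-s})(1-3\cdot3^{-s}).
\]
This is an instance of a general formula (Gasch\"utz; see Brown \cite{brown}): for $N\trianglelefteq G$,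
\begin{equation}\label{eq:quot}
P_G(s)=P_{G/N}(s)\sum_{HN=G}\frac{\mu_G(H)}{|G:H|^{s}} .
\end{equation}
So normal subgroups produce factorizations. A simple group admits none of this kind, and one may guess that its polynomial is irreducible. Simplicity alone does not make this evident: we shall see that setting $5^{-s}=0$ in $P_{\operatorname{Alt}(6)}(s)$ leaves the square $(1-6\cdot6^{-s})^2$.

For prime $n\ge5$ it is known that $P_{\operatorname{Alt}(n)}(s)$ is irreducible in $R$. Whether this holds for every $n\ge5$ is a question posed in \cite{problem}. The answer is yes. Our proof does not use the prime case. Let $S=\mathbb C[x_2,x_3,x_5,\dots]$.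

\begin{theorem}\label{thm:alt}
For every $n\ge5$ the polynomial $P_{\operatorname{Alt}(n)}(s)$ is irreducible in $S$, and hence in $R$.
\end{theorem}

\begin{theorem}\label{thm:sym}
For every $n\ge16$ we have $P_{\operatorname{Sym}(n)}(s)=(1-2^{-s})f(s)$ with $f$ irreducible in $S$ and in $R$.
\end{theorem}

Irreducibility in $S$ implies irreducibility in $R$ here. Both polynomials in question have integer coefficients and constant term $1$ (from $H=G$). In a factorization in $R$ the constant terms of the factors are therefore $\pm1$, so a factor which is an integer is a unit of $R$. Thus a factorization into non-units of $R$ is one into non-constant polynomials.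

\subsection{The smallest case}\label{ss:A5}
Let $G=\operatorname{Alt}(5)$. Its maximal subgroups are $5$ copies of $A_4$, $6$ of $D_{10}$ and $10$ of $S_3$, all with $\mu=-1$. The other non-trivial proper subgroups are the $V_4$, $C_5$, $C_3$, $C_2$, and each of these types is one conjugacy class. A $V_4$ lies only in one $A_4$, and a $C_5$ only in one $D_{10}$, so both have $\mu=0$. Each of the $10$ subgroups $C_3$ lies in $5\cdot4/10=2$ copies of $A_4$ and $10\cdot1/10=1$ of $S_3$, so $\mu(C_3)=-(1-2-1)=2$. Each of the $15$ subgroups $C_2$ lies in $5\cdot 3/15=1$ copy of $A_4$, $6\cdot5/15=2$ of $D_{10}$ and $10\cdot3/15=2$ of $S_3$, so $\mu(C_2)=-(1-1-2-2)=4$. Finally $\mu(1)=-(1-5-6-10+20+60)=-60$. This is Hall's formula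
\begin{align*}
P_G&=1-5\cdot5^{-s}-6\cdot6^{-s}-10\cdot10^{-s}+20\cdot20^{-s}+60\cdot30^{-s}-60\cdot60^{-s}\\
&=1-6x_2x_3+(-5-10x_2+20x_2^2)x_5+(60x_2-60x_2^2)x_3x_5 .
\end{align*}
Suppose $P_G=gh$ with $g,h$ non-constant, of constant term $1$. The polynomial $P_G$ has degree $1$ in $x_3$ and in $x_5$, so each of these variables is missing in one of the factors. A factor without $x_3$ and $x_5$ would divide $P_G|_{x_3=x_5=0}=1$. So, after renaming, $g$ is free of $x_3$ and $h$ of $x_5$. Setting $x_5=0$ gives $h\cdot g|_{x_5=0}=1-6x_2x_3$; here $g|_{x_5=0}$ is free of $x_3$, divides the coefficient $1$, and so equals $1$. Hence $h=1-6x_2x_3$. Setting $x_3=0$ now gives $g=1-5x_5-10x_2x_5+20x_2^2x_5$. But then the coefficient of $x_2x_3x_5$ in $gh$ is $30$, whereas in $P_G$ it is $60$. So $P_{\operatorname{Alt}(5)}$ is irreducible.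

\subsection{Plan}
The example already contains one idea: a prime $p$ with $n/2<p\le n$ divides $n!$ only once, so $x_p$ can occur in only one factor. A second one is that setting $x_p=0$, for such a $p$, keeps just the terms of the subgroups which contain a $p$-cycle. If $p\le n-3$, Jordan's theorem implies that the relevant proper subgroups are intransitive, and $f|_{x_p=0}$ can be written down: it is a polynomial $F_{n-p}$ defined by multinomial coefficients (Section~\ref{sec:intrans}). For $n\ge16$ there are enough such primes to force one of two proper factors, say $h$, to divide $F_{n-t}$ for all primes $t\in(n/2,n]$. Setting further variables equal to zero transforms one $F_K$ into another, $F_b$ with $b<K$, and the resulting list of $F_K$ divisible by $h$ is so restrictive that integers near $n$ must be smooth (Section~\ref{sec:large}). For most $n\le15$ we compare orders of magnitude of indices, as we compared coefficients for $\operatorname{Alt}(5)$, and then study $F_{n-p}$ for the primes $p\in(n/2,n]$; the degrees $6$, $10$ and $13$ need separate information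 about subgroups (Section~\ref{sec:small}).

\section{Preliminaries}\label{sec:prelim}

\subsection{Divisibility rules}
We write $m^{-s}$ for the monomial $\prod_px_p^{v_p(m)}$ and $m^{1-s}=m\cdot m^{-s}$, so $(ab)^{1-s}=a^{1-s}b^{1-s}$. If $m^{-s}$ occurs in $D$ with non-zero coefficient, $m$ is called an \emph{index} of $D$. We say that $h$ \emph{involves} the prime $p$ if $\deg_{x_p}h>0$. If $f=gh$ has constant term $1$, we always normalize $g$ and $h$ to have constant term $1$. The following rules are used throughout; all polynomials lie in $S$.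
\begin{enumerate}
\item[(D1)] A divisor of $D\ne0$ involves only primes which $D$ involves, since degrees are additive.
\item[(D2)] If $h\mid D$ and $h$ involves no prime of a set $\pi$, then $h$ divides every coefficient of $D$ regarded as a polynomial in the $x_p$, $p\in\pi$. In particular $h\mid D|_{x_p=0}$ if $h$ does not involve $p$.
\item[(D3)] A polynomial $h$ with constant term $1$ is divisible by no $x_p$. So if $h$ divides a monomial times $D$, then $h\mid D$; and a non-constant $h$ divides no monomial.
\item[(D4)] If $b\neq0$ is free of $x_p$, then $1+x_pb$ is irreducible: one of two factors is free of $x_p$ and divides the coefficient $1$. So a non-constant divisor of $1+x_pb$ with constant term $1$ equals $1+x_pb$.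
\item[(D5)] Let $\operatorname{ord}D$ be the least index of $D\ne0$. Then $\operatorname{ord}(DE)=\operatorname{ord}D\cdot\operatorname{ord}E$, because the two least terms have a product which cannot be canceled.
\end{enumerate}

\subsection{The polynomials to be studied}
For $X\in\{\operatorname{Alt}(n),\operatorname{Sym}(n)\}$ put
\[
f_X=\sum_{H\operatorname{Alt}(n)=X}\mu_X(H)|X:H|^{-s}.
\]
Then $f_{\operatorname{Alt}(n)}=P_{\operatorname{Alt}(n)}$, and $P_{\operatorname{Sym}(n)}=(1-2^{-s})f_{\operatorname{Sym}(n)}$ by \eqref{eq:quot}, as $P_{C_2}=1-2^{-s}$. So Theorem~\ref{thm:sym} is about $f_{\operatorname{Sym}(n)}$. Throughout,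
\[
T=\{p\text{ prime}: n/2<p\le n\},
\]
$n^{\underline k}=n(n-1)\cdots(n-k+1)$, and an integer is \emph{$Y$-smooth} if its prime factors are all $\le Y$.

\subsection{Results quoted}\label{ss:quoted}
\begin{itemize}
\item Jordan: a primitive group of degree $n$ which contains a $q$-cycle, $q\le n-3$ prime, contains $\operatorname{Alt}(n)$.
\item Sylvester--Erd\H{o}s: if $n\ge2k\ge2$, then $n^{\underline k}$ has a prime factor $>k$.
\item Ramanujan \cite{ramanujan}: $\pi(x)-\pi(x/2)\ge3$ for $x\ge17$.
\item Nagura \cite{nagura}: for $x\ge25$ there is a prime $p$ with $x<p<6x/5$.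
\item Rosser--Schoenfeld \cite{rs}: $\pi(x)<1.25506\,x/\log x$ for $x>1$.
\item Dixon--Mortimer \cite{dm}: Let $|\Omega|=n\ge10$, $1\le r\le n/2$, $A=\operatorname{Alt}(\Omega)$, $G\le A$ and $|A:G|<\binom nr$. Write $A_{\{\Delta\}}$ and $A_{(\Delta)}$ for the setwise and pointwise stabilizers. Then either (i) $A_{(\Delta)}\le G\le A_{\{\Delta\}}$ for some $\Delta\subset\Omega$ with $|\Delta|<r$, or (ii) $n=2m$, $G$ is transitive and imprimitive with two blocks of size $m$, and $|A:G|=\frac12\binom nm$. In (i), with $|\Delta|=d$, we have $|A:G|=\binom ndj$ with $j\mid d!$.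
\item For small degrees: the maximal subgroups of $\operatorname{Alt}(n)$, $n=6,7,9,11$ \cite{atlas}; the primitive groups of degree $10$ other than $\operatorname{Alt}(10),\operatorname{Sym}(10)$, namely $A_5$, $S_5$ and the groups between $PSL(2,9)$ and $P\Gamma L(2,9)$; the primitive groups of degree $13$ other than $\operatorname{Alt}(13),\operatorname{Sym}(13)$, namely subgroups of $13{:}12$, and $PSL(3,3)$.
\end{itemize}

\section{The intransitive part}\label{sec:intrans}

For a composition $c=(c_1,\dots,c_r)$ of $k=|c|$ into $r=r(c)$ positive parts put $M(c)=n^{\underline k}/(c_1!\cdots c_r!)$. This integer is the number of $r$-tuples of disjoint subsets of $\{1,\dots,n\}$ of sizes $c_1,\dots,c_r$. For $0\le K<n/2$ let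
\[
F_K=\sum_{k=0}^K\ \sum_{|c|=k}(-1)^{r(c)}M(c)^{1-s}.
\]
The empty composition gives $F_0=1$; further $F_1=1-n^{1-s}$ and $F_2=F_1-\binom n2^{1-s}+(n(n-1))^{1-s}$.

\begin{lemma}\label{lem:cut}
Let $n\ge8$ and $f=f_X$.
\begin{enumerate}
\item[(1)] $\deg_{x_p}f\le1$ for all $p\in T$.
\item[(2)] If $q\in T$ and $q\le n-3$, then $f|_{x_q=0}=F_{n-q}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Indices divide $n!$, and $v_p(n!)=1$.

(2) The terms which survive at $x_q=0$ belong to the subgroups $H$ with $H\operatorname{Alt}(n)=X$ and $q\mid|H|$. As $q>n/2$, the latter means that $H$ contains a $q$-cycle. Let $\mathcal H$ be the set of these $H$. If $H\in\mathcal H$ and $H\le L\le X$, then $L\in\mathcal H$; so $\mu_X$ on $\mathcal H$ is determined by the equations $\sum_{L\ge H}\mu_X(L)=\delta_{H,X}$, $H\in\mathcal H$. We solve them in terms of orbit partitions.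

\emph{Every $L\in\mathcal H$, $L\neq X$, is intransitive.} Let $\sigma\in L$ be a $q$-cycle. If $L$ were primitive, it would contain $\operatorname{Alt}(n)$ by Jordan's theorem, and $L=L\operatorname{Alt}(n)=X$. Suppose $L$ is transitive with blocks of size $d$, $2\le d\le n/2$. If $\sigma$ moves a block, then, as $\sigma$ has prime order $q$, it moves $q$ blocks, which cover $qd>n$ points. If $\sigma$ fixes all blocks, its cycle lies inside a block, of size $\le n/2<q$. Both are impossible.

\emph{The subgroups $Y_\pi$.} Let $\Pi_n$ be the lattice of set partitions of $\{1,\dots,n\}$, where $\pi\le\pi'$ if $\pi$ refines $\pi'$. For $\pi\in\Pi_n$ with a block of size $\ge q$, let $Y_\pi\le X$ be the stabilizer of all blocks. Its orbits are precisely the blocks of $\pi$: on a block of size $\ge3$ already the even permutations are transitive, and for a block of size $2$ and $X=\operatorname{Alt}(n)$ we multiply its transposition by a transposition inside the large block. So $\pi\mapsto Y_\pi$ is injective. Moreover $Y_\pi$ contains a $q$-cycle and, if $X=\operatorname{Sym}(n)$,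 a transposition inside the large block; so $Y_\pi\in\mathcal H$. For $H\in\mathcal H$ let $\operatorname{orb}(H)$ be its orbit partition; it has a block of size $\ge q$, and $H\le Y_\pi$ if and only if $\operatorname{orb}(H)\le\pi$.

\emph{The M\"obius function.} Put $\nu(Y_\pi)=\mu_{\Pi_n}(\pi,\hat1)$, and $\nu(L)=0$ for all other $L\in\mathcal H$. Then
\[
\sum_{L\ge H}\nu(L)=\sum_{\pi\ge\operatorname{orb}(H)}\mu_{\Pi_n}(\pi,\hat1)
\]
is $1$ if $\operatorname{orb}(H)=\hat1$, that is, if $H=X$, and $0$ otherwise. Hence $\mu_X=\nu$ on $\mathcal H$. If $\pi$ has $r+1$ blocks, then $\mu_{\Pi_n}(\pi,\hat1)=(-1)^{r}r!$, and $|X:Y_\pi|=n!/\prod_{B\in\pi}|B|!$; for $X=\operatorname{Alt}(n)$ this holds because $\prod_B\operatorname{Sym}(B)$ contains odd permutations.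

\emph{Counting.} The block of size $\ge q>n/2$ is unique; let its size be $n-k$, so $0\le k\le n-q$. The factor $r!$ counts the orderings of the other $r$ blocks. The ordered tuples of disjoint sets of sizes $c_1,\dots,c_r$ with $|c|=k$ number $M(c)$, and each belongs to a subgroup of index $M(c)$. Together they contribute $(-1)^rM(c)\cdot M(c)^{-s}$, and the sum over $c$ is $F_{n-q}$.
\end{proof}

\begin{remark}
Without the condition $q\le n-3$ both Jordan's theorem and the formula $f|_{x_q=0}=F_{n-q}$ can fail. For $n=6$, $q=5$ there is a second class of subgroups $A_5$, which are primitive, and for $f=P_{\operatorname{Alt}(6)}$ we shall find $f|_{x_5=0}=(1-6\cdot6^{-s})^2$, while $F_1=1-6\cdot6^{-s}$.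
\end{remark}

\begin{lemma}\label{lem:F}
Let $0\le K<n/2$.
\begin{enumerate}
\item[(a)] The primes involved in $F_K$ divide $n^{\underline K}$.
\item[(b)] If $0\le J<K$, then $\operatorname{ord}(F_K-F_J)=\binom n{J+1}$; in particular $F_K\ne F_J$. The largest index of $F_K$ is $n^{\underline K}$, with coefficient $\pm n^{\underline K}$.
\item[(c)] If a prime $P>K$ divides $n-b$ with $0\le b<K$, then $F_K|_{x_P=0}=F_b$. If $q,t\in T$ and $q\le t$, then $F_{n-q}|_{x_t=0}=F_{n-t}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $|c|=k\le K$ the integer $M(c)$ divides $n^{\underline k}$, which divides $n^{\underline K}$.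

(b) Let $|c|=k$ with $J<k\le K$. Then $M(c)=\binom nk\frac{k!}{\prod c_i!}\ge\binom nk\ge\binom n{J+1}$. The first inequality is strict unless $c=(k)$, the second unless $k=J+1$, because $\binom nk$ is strictly increasing for $k<n/2$. So the index $\binom n{J+1}$ comes from $c=(J+1)$ alone. Similarly $M(c)\le n^{\underline k}\le n^{\underline K}$ for all $c$ with $k=|c|\le K$, with equality only for $c=(1,\dots,1)$, $k=K$.

(c) As $P>K$, $P$ divides no $c_i!$, and $n-b$ is the only multiple of $P$ among $n,\dots,n-K+1$. So $P\mid M(c)$ if and only if $|c|>b$, and the terms which survive form $F_b$. For $t>q$ take $P=t>n/2>n-q=K$ and $b=n-t$. For $t=q$ the claim is that $F_{n-q}$ does not involve $q$; this follows from (a), as $(q,n]$ contains no multiple of $q$.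
\end{proof}

\section{Degrees \texorpdfstring{$n\ge16$}{n at least 16}}\label{sec:large}

Let $n\ge16$ and $f=f_X$. \emph{There are at least two primes in $(n/2,n-3]$.} For $16\le n\le19$ these include $11$ and $13$. For $n\ge20$, Ramanujan's theorem with $x=n-3\ge17$ gives three primes in $((n-3)/2,n-3]$, and $((n-3)/2,n/2]$ contains at most two integers, consecutive and $>8$, hence at most one prime. (For $8\le n\le15$ there is only one prime in $(n/2,n-3]$, which is why these degrees are treated separately.)

Let $q=\min T$, so $q\le n-3$, and let $N=n-q<n/2$. By Lemma~\ref{lem:cut}, $f|_{x_q=0}=F_N$; as $N\ge3$, $f$ is non-constant. Suppose $f=gh$ with $g,h$ non-constant, of constant term $1$.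

\subsection{A factor without large primes}

\begin{lemma}\label{lem:noT}
After renaming the factors, $h$ involves no prime of $T$, and $h\mid F_{n-t}$ for every $t\in T$.
\end{lemma}

\begin{proof}
Choose a prime $p$ with $q<p\le n-3$. As $\deg_{x_p}f\le1$, one factor, say $h$, does not involve $p$. By (D2) and Lemma~\ref{lem:cut}, $h\mid f|_{x_p=0}=F_{n-p}$. If $t\in T$ and $t\le p$, then $(p,n]$ contains no multiple of $t$; so $h$ does not involve $t$, by Lemma~\ref{lem:F}(a). In particular $h$ does not involve $q$, and
\[
F_N=f|_{x_q=0}=h\cdot g|_{x_q=0}.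
\]

Suppose that $h$ involves some $p''\in T$. Then $p''>p$, and $g$ does not involve $p''$. Setting $x_{p''}=0$ in the last equation we see that $g|_{x_q=0}$ divides $F_{n-p''}$, which does not involve $p$, as $p<p''$. So neither $h$ nor $g|_{x_q=0}$ involves $p$, and $F_N$ does not either. But $n^{\underline N}=n(n-1)\cdots(q+1)$ is an index of $F_N$ and is divisible by $p$, a contradiction. Hence $h$ involves no prime of $T$. As $h\mid F_N$, setting $x_t=0$ gives $h\mid F_{n-t}$, by Lemma~\ref{lem:F}(c).
\end{proof}

\subsection{An example: \texorpdfstring{$n=28$}{n=28}}\label{ss:28}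
Here $T=\{17,19,23\}$, so the factor $h$ of Lemma~\ref{lem:noT} divides $F_5$, $F_9$ and $F_{11}$. Let $\ell$ be the largest prime involved in $h$. It divides $28\cdot27\cdot26\cdot25\cdot24$, so $\ell\in\{2,3,5,7,13\}$.
\begin{itemize}
\item Suppose $\ell<7$. The prime $7>5$ divides $28-0$, so setting $x_7=0$ in $F_5$ gives $F_0=1$, and $h\mid1$, a contradiction.
\item Suppose $\ell=7$. The prime $13$ divides $28-2$, so setting $x_{13}=0$ in $F_5$ gives $h\mid F_2$, hence $h\mid F_5-F_2$. In all terms of $F_5-F_2$ we have $3\le|c|\le5$ and $v_7(M(c))=1$, since $28$ is the only multiple of $7$ among $28,\dots,24$ and no $c_i$ reaches $7$. So $F_5-F_2=x_7D'$ with $D'\ne0$ free of $x_7$, and $h\mid D'$ does not involve $7$, a contradiction.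
\item Suppose $\ell=13$. Then $h\mid F_9-F_5$, and all indices of this difference have $13$-adic valuation $v_{13}(26)=1$. The same contradiction results.
\end{itemize}
So $h$ cannot exist. Two mechanisms are at work: a large prime divisor of $n-b$ carries $h\mid F_K$ down to $h\mid F_b$, and below $\ell$ there is room for only one $K$ with $h\mid F_K$. In general we combine them as follows.

\subsection{Which \texorpdfstring{$F_K$}{F\_K} can \texorpdfstring{$h$}{h} divide?}
With $h$ as in Lemma~\ref{lem:noT}, let $\ell$ be the largest prime involved in $h$, let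
\[
\mathcal K=\{K: 0\le K\le N,\ h\mid F_K\},\qquad K_0=\min\mathcal K .
\]
So $n-t\in\mathcal K$ for all $t\in T$, and $K_0\ge1$ because $F_0=1$.

\begin{lemma}\label{lem:K}
\begin{enumerate}
\item[(a)] If $K\in\mathcal K$ and a prime $P>\max(K,\ell)$ divides $n-b$, $0\le b<K$, then $b\in\mathcal K$.
\item[(b)] $K_0<\ell$.
\item[(c)] $\mathcal K\cap[0,\ell-1]=\{K_0\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Set $x_P=0$ in $F_K$ and use Lemma~\ref{lem:F}(c); $h$ does not involve $P$.

(b) Suppose $K_0\ge\ell$. As $n\ge2K_0$, by Sylvester--Erd\H{o}s some prime $P>K_0\ge\ell$ divides some $n-b$ with $0\le b<K_0$. By (a), $b\in\mathcal K$, contrary to the choice of $K_0$.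

(c) Suppose $K\in\mathcal K$ with $K_0<K<\ell$. Since $h\mid F_{K_0}$ involves $\ell$, $\ell$ divides $n-\kappa$ for some $\kappa$ with $0\le\kappa<K_0$. Let $K_0<|c|\le K$. As $K<\ell$, $\ell$ divides no $c_i!$, and $n-\kappa$ is the only multiple of $\ell$ among the $|c|$ factors of $n^{\underline{|c|}}$. So $v_\ell(M(c))=v_\ell(n-\kappa)=:v$ does not depend on $c$. Hence $0\ne F_K-F_{K_0}=x_\ell^vD'$ with $D'$ free of $x_\ell$. By (D3) $h\mid D'$, contrary to the fact that $h$ involves $\ell$.
\end{proof}

Let $p_1>p_2$ be the two largest primes $\le n$. Both lie in $T$, so $n-p_1$ and $n-p_2$ are distinct elements of $\mathcal K$, and by Lemma~\ref{lem:K}(c) the larger one is at least $\ell$. From now on let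
\[
K=\min(\mathcal K\cap[\ell,N]),\qquad\text{so}\qquad K_0<\ell\le K\le n-p_2 .
\]

\begin{lemma}\label{lem:S}
Every $n-b$ with $0\le b<K$, $b\ne K_0$, is $K$-smooth. In particular $n$ is $K$-smooth.
\end{lemma}

\begin{proof}
If $n-b$ has a prime factor $P>K\ge\ell$, then $b\in\mathcal K$ by Lemma~\ref{lem:K}(a). As $b<K$, minimality of $K$ gives $b<\ell$, and $b=K_0$ by Lemma~\ref{lem:K}(c). The last claim is the case $b=0\neq K_0$.
\end{proof}

So among $K$ consecutive integers ending at $n$ all but at most one are $K$-smooth. The next lemma shows how strong this is.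

\begin{lemma}[Erd\H{o}s' argument]\label{lem:E}
Let $w=K-1-\pi(K)$ and $y=n-K+1$. If $w\ge0$, then
\begin{equation}\label{eq:E}
y^{\,w}\le(K-1)!\,.
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal M$ be the set of the $K-1$ smooth integers in Lemma~\ref{lem:S}. For every prime $p\le K$ choose $m_p\in\mathcal M$ with $v_p(m_p)$ maximal, and delete all the $m_p$ from $\mathcal M$. At least $w$ integers remain; each is $\ge y$, so it suffices that their product divides $(K-1)!$. It is $K$-smooth. Let $p\le K$ be prime. For a remaining $m$ we have $v_p(m)\le v_p(m_p)$, so $v_p(m)\le v_p(m-m_p)$. Write $m_p=y+i$, $0\le i\le K-1$. The differences $m-m_p$ are distinct non-zero integers in $[-i,K-1-i]$, so the $p$-adic valuation of the product of the remaining $m$ is at most $v_p(i!\,(K-1-i)!)\le v_p((K-1)!)$.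
\end{proof}

\subsection{The case \texorpdfstring{$K\ge4$}{K at least 4}}\label{ss:K4}
We have $w=1$ for $K=4$, and $w$ does not decrease when $K$ grows; so $w\ge1$ for $K\ge4$. For $4\le K\le19$ the following table gives a $y_0$ with $y_0^{\,w}>(K-1)!$, so \eqref{eq:E} fails as soon as $y\ge y_0$. (In the last three rows the fourth column is a lower bound and the fifth an upper bound.)
\begin{center}
\begin{tabular}{rrrrr}
$K$&$w$&$y_0$&$y_0^{\,w}$&$(K-1)!$\\ \hline
4&1&7&7&6\\
5&1&25&25&24\\
6&2&11&121&120\\
7&2&27&729&720\\
8&3&18&5832&5040\\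
9&4&15&50625&40320\\
10&5&13&371293&362880\\
11&5&21&4084101&3628800\\
12&6&19&47045881&39916800\\
13&6&28&481890304&479001600\\
14&7&26&8031810176&6227020800\\
15&8&24&110075314176&87178291200\\
16&9&23&1801152661463&1307674368000\\
17&9&31&$2.64\cdot10^{13}$&$2.10\cdot10^{13}$\\
18&10&29&$4.20\cdot10^{14}$&$3.56\cdot10^{14}$\\
19&10&39&$8.1\cdot10^{15}$&$6.5\cdot10^{15}$
\end{tabular}
\end{center}

\emph{The range $n\ge45$.} Let $m=\lfloor5n/6\rfloor\ge37$ and $m'=\lfloor5m/6\rfloor\ge30$. Nagura's theorem gives primes $p',p$ with $m'<p'<6m'/5\le m<p<6m/5\le n$. Hence $p_2\ge p'\ge m'+1>\frac56m>\frac56\bigl(\frac56n-1\bigr)$ and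
\[
K\le n-p_2<\tfrac{11}{36}n+\tfrac56\le\tfrac{35}{108}n ,
\]
where the last step uses $n\ge45$. So $n>\frac{108}{35}K$ and $y=n-K+1>\frac{73}{35}K>2.08K$.

If $4\le K\le16$, then $y\ge45-16+1=30\ge y_0$. If $K=17,18,19$, then $y>\frac{73}{35}K>35,37,39.5$ respectively, so again $y\ge y_0$. Let $K\ge20$, and let $\mathrm e$ be Euler's number. From $K!\le\mathrm e\sqrt K(K/\mathrm e)^K$ we have
\[
\log(K-1)!\le1-\tfrac12\log K+K\log K-K .
\]
Also $\log y>\log K+0.73$, as $\log2.08>0.73$, and the Rosser--Schoenfeld bound gives
\[
\pi(K)(\log K+0.73)<1.2551K+0.9163\,\frac K{\log K}.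
\]
Therefore
\begin{align*}
w\log y-\log(K-1)!&\ge(K-1-\pi(K))(\log K+0.73)-1+\tfrac12\log K-K\log K+K\\
&=1.73K-\tfrac12\log K-1.73-\pi(K)(\log K+0.73)\\
&>0.4749K-0.9163\,\frac K{\log K}-\tfrac12\log K-1.73 .
\end{align*}
At $K=20$ the last line is about $9.498-6.118-1.498-1.73>0.1$. Its derivative in $K$ is $0.4749-0.9163(u-u^2)-\frac1{2K}$ with $u=1/\log K$; since $u-u^2\le\frac14$, this is at least $0.4749-0.2291-0.025>0$ for $K\ge20$. So the last line is positive for all $K\ge20$, contrary to \eqref{eq:E}.

\emph{The range $33\le n\le44$.} The pair $(p_1,p_2)$ is $(31,29)$ for $33\le n\le36$, $(37,31)$ for $37\le n\le40$, $(41,37)$ for $n=41,42$, and $(43,41)$ for $n=43,44$. So $K\le n-p_2\le7,9,5,3$ respectively. In all cases $K\le9$, and for $4\le K\le9$ we have $y\ge34-K\ge y_0$; the values $34-K$ are $30,29,28,27,26,25$.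

\emph{The range $16\le n\le32$.} As $n$ is $K$-smooth and $K<n$, $n$ is not prime. For the other $n$ the bound $K\le n-p_2$ reads as follows.
\begin{center}
\begin{tabular}{r|cccccccccccc}
$n$&16&18&20&21&22&24&25&26&27&28&30&32\\
$p_1$&13&17&19&19&19&23&23&23&23&23&29&31\\
$p_2$&11&13&17&17&17&19&19&19&19&19&23&29\\
$n-p_2$&5&5&3&4&5&5&6&7&8&9&7&3
\end{tabular}
\end{center}
In the following cases $y\ge y_0$: $K=4$ ($y\ge13$); $K=5$, $n=30$ ($y=26$); $K=6$ (then $n\ge25$, $y\ge20$); $K=8$ (then $n=27$ or $28$, $y\ge20$); $K=9$ (then $n=28$, $y=20$). In the remaining cases we exhibit two integers among $n,\dots,n-K+1$ which are not $K$-smooth, contrary to Lemma~\ref{lem:S}: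
\begin{center}
\begin{tabular}{r|cccccccc}
$K=5$, $n=$&16&18&22&24&25&26&27&28\\
&14, 13&17, 14&22, 21&23, 22&23, 22&26, 23&26, 23&28, 26
\end{tabular}

\medskip
\begin{tabular}{r|cccc}
$K=7$, $n=$&26&27&28&30\\
&26, 23&26, 23&26, 23&29, 26
\end{tabular}
\end{center}
So $K\ge4$ is impossible. Since $K\ge\ell\ge2$, the cases $K=3$ and $K=2$ remain.

\subsection{The case \texorpdfstring{$K=3$}{K=3}}
Here $w=0$ and \eqref{eq:E} is empty, but Lemma~\ref{lem:S} says that $n$ and one of $n-1,n-2$ are $3$-smooth. We have $\ell\le3$.

\emph{The pairs of consecutive $3$-smooth integers are $(1,2),(2,3),(3,4),(8,9)$.} The two members are coprime, so one is a power of $2$ and the other a power of $3$. Let $3^b-2^a=1$. Then $a\ge1$, and $a=1$ gives $(2,3)$. If $a\ge2$, then $b$ is even, by reduction mod $4$, and $3^{b/2}-1$, $3^{b/2}+1$ are powers of $2$ which differ by $2$; so they are $2,4$, and the pair is $(8,9)$. Let $2^a-3^b=1$. If $b=0$, the pair is $(1,2)$. If $b\ge1$, then $a$ is even, by reduction mod $3$, and $2^{a/2}-1$, $2^{a/2}+1$ are powers of $3$ which differ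 by $2$; so they are $1,3$, and the pair is $(3,4)$.

As $n\ge16$, the pair $(n-1,n)$ is excluded, so $n-2$ and $n$ are $3$-smooth. If $n$ were odd, both would be powers of $3$, and $n=3$. So $n$ is even, $n/2-1$ and $n/2$ are consecutive and $3$-smooth, and $n=18$.

For $n=18$ we have $5=18-13\in\mathcal K$. Since $7\mid18-4$ and $7>\max(5,\ell)$, Lemma~\ref{lem:K}(a) gives $4\in\mathcal K$. Hence $h\mid F_5-F_4=\sum_{|c|=5}(-1)^{r(c)}M(c)^{1-s}$. As $v_5(18\cdot17\cdot16\cdot15\cdot14)=1$, only $c=(5)$ contributes an index prime to $5$, and the part of $F_5-F_4$ free of $x_5$ is the single term $-\binom{18}5^{1-s}$. As $\ell\le3$, $h$ does not involve $5$, so $h$ divides this term by (D2), contrary to (D3).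

\subsection{The case \texorpdfstring{$K=2$}{K=2}}
Now $\ell=2$ and $K_0=1$, and $n=2^a$ with $a\ge4$, by Lemma~\ref{lem:S}. From $1,2\in\mathcal K$ we have
\[
h\mid F_2-F_1=-\tbinom n2^{1-s}(1-2x_2),\qquad\text{so } h=1-2x_2 .
\]
This $h$ really divides $F_1=1-(2x_2)^a$ and $F_2$, so these two give no contradiction; we have to use a further prime of $T$. Setting $x_2=\frac12$ means replacing $2^{1-s}$ by $1$. We isolate terms of $F_{n-p}$ with a common odd part, so that after this substitution only signs have to be counted.

Choose $p\in T$ with $p\le n-3$ and $p+1\ne3\cdot2^{a-2}$; this is possible because there are at least two primes in $T$ that are $\le n-3$. Put $\bar K=n-p\ge3$; then $\bar K\in\mathcal K$. Write $\operatorname{odd}(m)$ for the largest odd divisor of $m$, and let $O=\operatorname{odd}(n^{\underline{\bar K}})$. As $\bar K\ge3$, $3\mid O$. Since $h$ involves only $2$, it divides, by (D2), the part $E$ of $F_{\bar K}$ formed by the compositions $c$ with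
\[
\operatorname{odd}(M(c))=O/3 .
\]
(For $n=16$ we take $p=13$ and $\bar K=3$; then $O=105$ and $E=-560^{1-s}$, from $c=(3)$ alone, which is not divisible by $h$.)

\emph{Which $c$ occur in $E$?} Let $|c|=k\le\bar K$. The condition says
\[
\operatorname{odd}\bigl((n-k)\cdots(n-\bar K+1)\bigr)\cdot\operatorname{odd}\Bigl(\prod c_i!\Bigr)=3 .
\]
The integers $n-i$ with $1\le i<\bar K$ lie strictly between $n/2=2^{a-1}$ and $n=2^a$, so their odd parts are at least $3$. If $k=0$, the first factor is at least $\operatorname{odd}(n-1)\operatorname{odd}(n-2)\ge9$, which is impossible. If $1\le k<\bar K$, the first factor is a product of $\bar K-k$ odd parts $\ge3$, so $k=\bar K-1$, and $n-\bar K+1=p+1=3\cdot2^j$ lies between $2^{a-1}$ and $2^a$; hence $j=a-2$, which was excluded by the choice of $p$. So $k=\bar K$ and $\operatorname{odd}(\prod c_i!)=3$. As $\operatorname{odd}(c!)=1,1,3,3$ for $c=1,2,3,4$ and $15\mid c!$ for $c\ge5$, this means that exactly one $c_i$ is $3$ or $4$ and all others are $1$ or $2$.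

\emph{Counting signs.} At $x_2=\frac12$ the polynomial $E$ becomes $(O/3)^{1-s}\sum_c(-1)^{r(c)}$ with these $c$, and this must vanish since $h\mid E$. Arbitrary sequences of parts $1,2$, with sign $-1$ for each part, have generating function $1/(1+z+z^2)$, and $c$ consists of two such sequences separated by the part $3$ or $4$. So
\begin{align*}
\sum_c(-1)^{r(c)}&=-[z^{\bar K}]\,\frac{z^3+z^4}{(1+z+z^2)^2}
=-[z^{\bar K-3}]\,\frac{(1+z)(1-z)^2}{(1-z^3)^2}\\
&=-[z^{\bar K-3}]\,(1-z-z^2+z^3)\sum_{j\ge0}(j+1)z^{3j}.
\end{align*}
The coefficients of the last series at $z^{3j},z^{3j+1},z^{3j+2}$ are $2j+1$, $-(j+1)$, $-(j+1)$, never $0$. This contradiction excludes $K=2$.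

So $f_X$ is irreducible in $S$ for $n\ge16$. This proves Theorem~\ref{thm:sym}, and Theorem~\ref{thm:alt} for $n\ge16$.

\section{Degrees \texorpdfstring{$n\le15$}{n at most 15}}\label{sec:small}

Let $G=\operatorname{Alt}(n)$, $5\le n\le15$, and $f=P_G=\sum a_mm^{-s}$. The case $n=5$ was settled in Section~\ref{ss:A5}, so let $n\ge6$. Since $G$ is not cyclic, $P_G(1)=0$, so $f$, which has constant term $1$, is not constant. Suppose $f=gh$ with $g,h$ non-constant, of constant term $1$. Two remarks are used repeatedly. If $G$ has subgroups of index $m>1$ and all of them are maximal, then $a_m=-\#\{H:|G:H|=m\}\neq0$. And a proper subgroup of index $m$ embeds the simple group $G$ into $\operatorname{Sym}(m)$, so $n!/2\le m!$ and $m\ge n$.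

\subsection{Two primes which divide \texorpdfstring{$|G|$}{|G|} once}
For $\operatorname{Alt}(5)$ we compared one coefficient at $x_3x_5$ with a product of coefficients at $x_3$ and at $x_5$. Usually it is enough to compare sizes of indices.

\begin{lemma}\label{lem:two}
Let $p\ne q$ be primes with $\deg_{x_p}f\le1$ and $\deg_{x_q}f\le1$. Suppose that all indices $m$ of $f$ with $p\mid m$, $q\nmid m$ are $\ge m_p$, that all those with $q\mid m$, $p\nmid m$ are $\ge m_q$, and that $a_m\ne0$ for some $m<m_pm_q$ with $pq\mid m$. Then one of $g,h$ involves neither $p$ nor $q$.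
\end{lemma}

\begin{proof}
Each of $p,q$ is involved in at most one factor. If the claim is false, then, after renaming, $g=g_0+g_1x_q$ and $h=h_0+h_1x_p$ with $g_1,h_1\ne0$, all $g_i,h_i$ free of $x_p,x_q$, and $g_0,h_0$ of constant term $1$. The terms of $f$ with $p\mid m$, $q\nmid m$ form $g_0h_1x_p$; those with $q\mid m$, $p\nmid m$ form $g_1h_0x_q$; those with $pq\mid m$ form $g_1h_1x_px_q$. By (D5), since $\operatorname{ord}g_0=\operatorname{ord}h_0=1$,
\[
\operatorname{ord}(g_1h_1x_px_q)=\operatorname{ord}(g_0h_1x_p)\operatorname{ord}(g_1h_0x_q)\ge m_pm_q,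
\]
contrary to the hypothesis.
\end{proof}

\subsection{Degree \texorpdfstring{$7$}{7}}
The maximal subgroups of $\operatorname{Alt}(7)$ are $A_6$, $PSL(2,7)$ (two classes, $30$ subgroups in all), $S_5$ and $(A_4\times3){:}2$, of indices $7,15,21,35$. Only the subgroups $PSL(2,7)$ have order divisible by $7$. The $120$ Sylow $7$-subgroups $C_7$ of $G$ are conjugate and have normalizers $7{:}3$ of order $21$. Each $C_7$ lies in $30\cdot8/120=2$ subgroups $PSL(2,7)$. Both of these contain the normalizer $7{:}3$, which is maximal in them, so they intersect in it. A subgroup of $PSL(2,7)$ of order divisible by $7$ has one Sylow $7$-subgroup and is then a $C_7$ or $7{:}3$, or it has all eight and is $PSL(2,7)$. So the subgroups of $G$ of order divisible by $7$ are the $C_7$, the $7{:}3$ (one for each $C_7$), the $PSL(2,7)$, and $G$, and $\mu(7{:}3)=-(1-2)=1$, $\mu(C_7)=-(1-2+1)=0$. Hence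
\[
f|_{x_7=0}=1-30\cdot15^{-s}+120\cdot120^{-s}.
\]
We apply Lemma~\ref{lem:two} with $p=5$ and $q=7$, which divide $|G|$ once. The indices divisible by $5$ and not by $7$ are $15$ and $120$, so we may take $m_p=15$, and $m_q=7$. Moreover $a_{35}\ne0$: a non-maximal subgroup of index $35$ would lie in an $A_6$ with index $5$ (as $35$ is not a multiple of $15$ or $21$), which is impossible since $|A_6|=360>5!$. As $35<105$, one factor involves neither $5$ nor $7$. It divides $f|_{x_5=x_7=0}=1$, a contradiction.

\subsection{Degrees \texorpdfstring{$8,9,11,12,14,15$}{8, 9, 11, 12, 14, 15}: one factor involves no prime of \texorpdfstring{$T$}{T}}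
For $n\ge8$, Lemmas~\ref{lem:cut} and \ref{lem:F} apply. For the present degrees $T=\{q<p\}$ with $q\le n-3$. By Lemma~\ref{lem:cut}(1), $f$ has degree at most $1$ in $x_p$ and in $x_q$. By Lemmas~\ref{lem:cut}(2) and \ref{lem:F}(c) the terms of $f$ with $p\mid m$, $q\nmid m$ form
\[
f|_{x_q=0}-f|_{x_p=x_q=0}=F_{n-q}-F_{n-p},
\]
with least index $m_p=\binom n{n-p+1}$ by Lemma~\ref{lem:F}(b). As $m_q$ we may take $n$. For $n=11$ we may take $m_q=55$: an index prime to $11$ belongs to a subgroup which contains an $11$-cycle and is transitive, whereas by Dixon--Mortimer with $r=2$ a proper subgroup of index $<\binom{11}2=55$ is intransitive. We claim that Lemma~\ref{lem:two} applies with the following data.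
\begin{center}
\begin{tabular}{r|cccccc}
$n$&8&9&11&12&14&15\\
$q,p$&5, 7&5, 7&7, 11&7, 11&11, 13&11, 13\\
$m_p$&28&84&11&66&91&455\\
$m_q$&8&9&55&12&14&15\\
$m_pm_q$&224&756&605&792&1274&6825\\
$m$&35&280&462&462&1001&3003
\end{tabular}
\end{center}
In each column $pq\mid m$ and $m<m_pm_q$. It remains to see that $a_m\ne0$; we show that subgroups of index $m$ exist and that all of them are maximal.
\begin{itemize}
\item $n=8$, $m=35$: $(S_4\wr S_2)\cap\operatorname{Alt}(8)$ has index $35$. A proper overgroup other than $G$ of a subgroup of index $35$ would have index $5$ or $7$, which is less than $8$.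
\item $n=9$, $m=280$: the maximal subgroups have indices $9,36,84,120,120,126,280,840$, and none of these properly divides $280$.
\item $n=11$, $m=462$: the maximal subgroups have indices $11,55,165,330,462,2520,2520$. Only $11$ properly divides $462$, and $\operatorname{Alt}(10)$ has no subgroup of index $42$: by Dixon--Mortimer with $r=2$ its indices $<45$ are $1$ and $10$, as type (ii) has index $\frac12\binom{10}5=126$.
\item $n=12$, $m=462=\frac12\binom{12}6<\binom{12}5$: the subgroup $(S_6\wr S_2)\cap\operatorname{Alt}(12)$ has this index. By Dixon--Mortimer with $r=5$, subgroups of type (i) have index $1$, $12$, $66j$ with $j\le2$, or a multiple of $220$ or of $495$, never $462$. So a subgroup of index $462$ is of type (ii), hence transitive. A group strictly between it and $G$ would be transitive of index $<462$, hence of type (i) with $\Delta\ne\varnothing$, hence intransitive, a contradiction.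
\item $n=14$, $m=1001=\binom{14}4<\binom{14}5$: type (ii) has index $\frac12\binom{14}7=1716$. Type (i) with $r=5$ has index $1$, $14$, $91j$ with $j\le2$, or a multiple of $364$ or of $1001$, and $364\nmid1001$. So the subgroups of index $1001$ are the $A_{\{\Delta\}}$ with $|\Delta|=4$. A proper overgroup of $A_{\{\Delta\}}$ other than $G$ has index $<1001$, so it is of type (i) and stabilizes a set $\Delta'\ne\varnothing$ with $|\Delta'|\le4$. As $\Delta'$ is a union of orbits of $A_{\{\Delta\}}$, and these have sizes $4$ and $10$, $\Delta'=\Delta$, and the overgroup is contained in $A_{\{\Delta\}}$, a contradiction.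
\item $n=15$, $m=3003=\binom{15}5<\binom{15}6$: there is no type (ii), and type (i) with $r=6$ has index $1$, $15$, $105j$ with $j\le2$, or a multiple of $455$, $1365$ or $3003$; and $455,1365\nmid3003$. So the subgroups of index $3003$ are the $A_{\{\Delta\}}$ with $|\Delta|=5$. They are maximal by the argument for $n=14$: the orbits have sizes $5$ and $10$, and $|\Delta'|\le5$.
\end{itemize}

By Lemma~\ref{lem:two} we may assume that $h$ involves neither $p$ nor $q$. Hence $h\mid f|_{x_q=0}=F_{n-q}$, and setting $x_p=0$ we obtain $h\mid F_{n-p}$.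

\subsection{Degrees \texorpdfstring{$8,9,11,12,14,15$}{8, 9, 11, 12, 14, 15}: conclusion}
It remains to see that $F_{n-q}$ and $F_{n-p}$ have no non-constant common divisor $h$ with constant term $1$ which involves neither $p$ nor $q$.

\emph{$n=11$.} Here $h\mid F_0=1$, a contradiction.

\emph{$n=14$.} Here $h$ divides $F_1$ and $F_3$. As $7$ divides $14$ once and divides neither $13$ nor $12$, both have the form $1+x_7b$ with $b\ne0$ free of $x_7$. By (D4) $h=F_1=F_3$, contrary to Lemma~\ref{lem:F}(b).

\emph{$n=15$.} Here $h$ divides $F_2$ and $F_4$. As $v_5(15)=1$, $5\nmid14\cdot13\cdot12$ and $5\nmid4!$, both have the form $1+x_5b$ with $b\ne0$ free of $x_5$, and $h=F_2=F_4$, the same contradiction.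

\emph{$n=8$.} Here $h\mid F_1=1-8x_2^3$, so $h$ involves only $2$; and $h\mid F_3$. In $F_3$ the indices divisible by $3$ are $168$, from $(2,1)$ and $(1,2)$, and $336$, from $(1,1,1)$. So the part of degree $1$ in $x_3$ is
\[
2\cdot168^{1-s}-336^{1-s}=168^{1-s}\cdot2(1-x_2).
\]
By (D2) and (D3), $h\mid1-x_2$, hence $h=1-x_2$. But $1-8x_2^3$ does not vanish at $x_2=1$, a contradiction.

\emph{$n=9$.} Here $h$ divides
\[
F_2=1-9^{1-s}-36^{1-s}+72^{1-s}=1-9x_3^2(1+4x_2^2-8x_2^3)
\]
and $F_4$. The polynomial $F_2$ is irreducible: a factor free of $x_3$ divides the coefficient $1$, so a proper factorization would be $(1+ax_3)(1-ax_3)$ with $a\in\mathbb C[x_2]$ and $a^2=9(1+4x_2^2-8x_2^3)$, which has odd degree. So $h=F_2$ divides $F_4-F_2$. The compositions of $3$ and of $4$ give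
\begin{align*}
F_4-F_2={}&-84^{1-s}+2\cdot252^{1-s}-504^{1-s}\\
&-126^{1-s}+2\cdot504^{1-s}+756^{1-s}-3\cdot1512^{1-s}+3024^{1-s}.
\end{align*}
Here $v_3(84)=1$, $v_3(126)=v_3(252)=v_3(504)=2$ and $v_3(756)=v_3(1512)=v_3(3024)=3$. So $F_4-F_2=x_3(\alpha+\beta x_3+\gamma x_3^2)$ with $\alpha,\beta,\gamma$ free of $x_3$ and
\[
\beta x_3^2=-126^{1-s}+2\cdot252^{1-s}+504^{1-s}\ne0 .
\]
By (D3), $h$ divides $\alpha+\beta x_3+\gamma x_3^2$, and the quotient is free of $x_3$ because $\deg_{x_3}h=2$. As $h$ has no term of degree $1$ in $x_3$, $\beta=0$, a contradiction.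

\emph{$n=12$.} Here $h\mid F_1=1-12x_2^2x_3$, so $h=F_1$ by (D4); and $h\mid F_5$. The only multiple of $5$ among $12,11,10,9,8$ is $10$, and only $c=(5)$ cancels the factor $5$. So the part of $F_5$ free of $x_5$ is $F_2-792^{1-s}$, and $h$ divides
\[
F_2-792^{1-s}-F_1=-66^{1-s}+132^{1-s}-792^{1-s}=-66^{1-s}(1-2x_2+12x_2^2x_3).
\]
By (D3), $1-12x_2^2x_3$ divides $1-2x_2+12x_2^2x_3$. The quotient is free of $x_3$; comparing coefficients of $x_3$ it is $-1$, comparing the parts free of $x_3$ it is $1-2x_2$, a contradiction.

\subsection{Degree \texorpdfstring{$13$}{13}}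
Here $T=\{7,11,13\}$ and $f|_{x_7=0}=F_6$. Let $h$ be a factor which does not involve $7$; then $F_6=h\cdot g|_{x_7=0}$. By Lemma~\ref{lem:F}(c), $F_6|_{x_{13}=0}=F_0=1$. If $h$ did not involve $13$, it would divide $1$. So $h$ involves $13$, and $g$ does not. Now we set $x_{13}=0$ in $F_6=h\cdot g|_{x_7=0}$: $g|_{x_7=0}$ divides $1$, so $g|_{x_7=0}=1$ and $h=F_6$. As $13^{\underline6}$ is an index of $F_6$ and is divisible by $11$, $h$ involves $11$, and $g$ does not. Moreover $h|_{x_{13}=0}=1$, so $g=f|_{x_{13}=0}$, and every index of $g$ is an index of $f$. Since $g$ is non-constant, it has an index $m>1$; then $a_m\ne0$, $11\nmid m$ and $13\nmid m$. So $\operatorname{Alt}(13)$ has a proper subgroup of order divisible by $11\cdot13$. It contains a $13$-cycle, so it is transitive of prime degree, hence primitive. But the primitive groups of degree $13$ other than $\operatorname{Alt}(13)$ and $\operatorname{Sym}(13)$ have order dividing $156$ or equal to $|PSL(3,3)|=2^4\cdot3^3\cdot13$, not divisible by $11$, a contradiction.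

\subsection{Degree \texorpdfstring{$6$}{6}}
For $n=6$ and $n=10$ the set $T$ has only one element, and we need more information about subgroups. The maximal subgroups of $\operatorname{Alt}(6)$ are $12$ copies of $A_5$ (two classes of $6$, index $6$), the $3^2{:}4$ (index $10$) and $30$ copies of $S_4$ (two classes of $15$, index $15$).

\emph{The part free of $x_5$.} There are $36$ Sylow $5$-subgroups $C_5$, all conjugate, with normalizers $D_{10}$. Since $6\cdot6=36$, each $C_5$ lies in exactly one $A_5$ of each class. Both of these contain the normalizer $D_{10}$, which is maximal in $A_5$, so they intersect in it. Only the subgroups $A_5$ are maximal of order divisible by $5$, so the subgroups of order divisible by $5$ are the $C_5$, the $D_{10}$ (one for each $C_5$), the $A_5$, and $G$. Hence $\mu(D_{10})=-(1-2)=1$, $\mu(C_5)=-(1-2+1)=0$ and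
\[
f=(1-12\cdot6^{-s}+36\cdot36^{-s})+x_5B=(1-6x_2x_3)^2+x_5B
\]
with $B\in\mathbb C[x_2,x_3]$, as $5^2\nmid|G|$. One factor does not involve $5$. It is non-constant and divides $(1-6x_2x_3)^2$, so it is divisible by the irreducible polynomial $1-6x_2x_3$. Therefore $1-6x_2x_3$ divides $f$, and also $B$.

\emph{A grading.} Let $x_2$ have degree $1$ and $x_3$ degree $-1$. Then $1-6x_2x_3$ is homogeneous of degree $0$, so it divides every homogeneous component of $B$. As $v_3(|G|)=2$, the only monomial of degree $-2$ which can occur in $B$ is $x_3^2$, from the index $45$. So $1-6x_2x_3$ divides $a_{45}x_3^2$, and $a_{45}=0$ by (D3).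

\emph{The coefficient $a_{45}$.} The subgroups of index $45$ are the Sylow $2$-subgroups $D_8$. As $8\nmid60$ and $8\nmid36$, the only maximal subgroups containing a $D_8$ are of type $S_4$; since $D_8$ is maximal and not normal in $S_4$, its proper overgroups are $S_4$'s and $G$, and it is self-normalizing. So there are $45$ subgroups $D_8$, all conjugate, each in $30\cdot3/45=2$ of the $S_4$. Hence $\mu(D_8)=-(1-2)=1$ and $a_{45}=45\ne0$, a contradiction.

\subsection{Degree \texorpdfstring{$10$}{10}}
Here $T=\{7\}$ and $f|_{x_7=0}=F_3$. The indices of $F_3$ are $1,10,45,90,120,360,720$; all but the first have $5$-adic valuation $1$, so $F_3=1+x_5b$ is irreducible. A factor not involving $7$, say $h$, divides $F_3$, so $h=F_3$, and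
\[
h|_{x_2=0}=1-45^{1-s}=1-45x_3^2x_5 .
\]
We compare this with $f|_{x_2=0}$, which we can compute because it involves only subgroups of odd index. We need the following fact.

\emph{Hall's fact: if $H<G$ and $\mu_G(H)\ne0$, then $H$ is an intersection of maximal subgroups.} We use induction on $|G:H|$. Let $\hat H$ be the intersection of the maximal subgroups which contain $H$, and suppose $H<\hat H$. If $K>H$ and $\mu_G(K)\ne0$, then $K=G$ or $K$ is an intersection of maximal subgroups, so $K\ge\hat H$. Hence $0=\sum_{K\ge H}\mu_G(K)=\mu_G(H)+\sum_{K\ge\hat H}\mu_G(K)=\mu_G(H)$, a contradiction if $\mu_G(H)\ne0$.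

\emph{A Sylow $2$-subgroup.} Let $Q=C_2\wr C_2\wr C_2$ act on $\{1,\dots,8\}$, with blocks $12,34,56,78$, containing $(12),(34),(56),(78)$ and
\[
(12)(34)(56)(78),\quad(13)(24)(57)(68),\quad(15)(26)(37)(48),
\]
and let $C_2$ act on $\{9,10\}$. Then $P=(Q\times C_2)\cap\operatorname{Alt}(10)$ has order $2^7$ and is a Sylow $2$-subgroup of $G$. It induces $Q$ on $\{1,\dots,8\}$, because an odd element of $Q$ can be multiplied by $(9\,10)$; so its orbits are $\{1,\dots,8\}$ and $\{9,10\}$. The subgroup of $P$ fixing $9$ and $10$ is $Q\cap\operatorname{Alt}(8)$, which is transitive on $\{1,\dots,8\}$ since it contains the three displayed permutations.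

\emph{The maximal subgroups containing $P$.}
\begin{itemize}
\item None is primitive: the proper primitive groups of degree $10$ have order dividing $1440=2^5\cdot45$.
\item An intransitive one stabilizes $\{9,10\}$, so it is $M_1=G_{\{9,10\}}$, of index $45$.
\item The stabilizer of two blocks of size $5$ has order $2^6\cdot225$ and does not contain $P$.
\item Consider blocks of size $2$. A block $\{9,i\}$ with $i\le8$ would force $Q\cap\operatorname{Alt}(8)$, which fixes $9$, to fix $i$. So $\{9,10\}$ is a block. The other blocks are permuted by $Q$; a block $\{1,j\}$ with $3\le j\le8$ would meet its image $\{2,j\}$ under $(12)$, so $\{1,2\}$ is a block, and with $(34)$ and $(56)$ we see that the blocks are $12,34,56,78$. The only candidate is the stabilizer $M_2$ of this system, of index $945$.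
\end{itemize}
Both $M_1$ and $M_2$ contain $P$, and both are maximal: a maximal subgroup containing one of them contains $P$, so it is $M_1$ or $M_2$; but $M_1\not\le M_2$ by orders, and $M_2\not\le M_1$ because $M_2$ is transitive. The group $M_1\cap M_2$ is the stabilizer in $M_2$ of one of the five blocks, which $M_2$ permutes transitively, so it has index $945\cdot5=4725$.

\emph{The odd indices.} A subgroup of odd index contains a conjugate of $P$. By Hall's fact those with $\mu\ne0$ are, up to conjugacy, among $G$, $M_1$, $M_2$, $M_1\cap M_2$, and $\mu(M_1\cap M_2)=-(1-1-1)=1$. The groups $M_1,M_2$ are maximal and not normal, so they are self-normalizing and have $45$ and $945$ conjugates. An element which normalizes $M_1\cap M_2$ permutes its maximal overgroups, which are $M_1$ and $M_2$, of different orders; so it normalizes both and lies in $M_1\cap M_2$. Hence $M_1\cap M_2$ has $4725$ conjugates, and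
\[
f|_{x_2=0}=1-45^{1-s}-945^{1-s}+4725^{1-s}=(1-45^{1-s})-945^{1-s}(1-5x_5).
\]
Since $h|_{x_2=0}=1-45^{1-s}$ divides this, it divides $945^{1-s}(1-5x_5)$, hence $1-5x_5$ by (D3). But $h|_{x_2=0}$ involves $3$, a contradiction.

This completes the proof of Theorem~\ref{thm:alt}: $P_{\operatorname{Alt}(n)}(s)$ is irreducible in $R$ for every $n\ge5$.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Recognizing the alternating groups from their probabilistic zeta function},
\texttt{https://core-cms.prod.aop.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak C18B47985B104C6522F73324F6FBE6F9/\allowbreak S0017089504002010a.pdf/\allowbreak recognizing\_the\_alternating\_groups\_\allowbreak from\_their\_probabilistic\_zeta\_function.pdf}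

\bibitem{atlas}
ATLAS, lists of maximal subgroups of $A_6$, $A_7$, $A_9$, $A_{11}$.

\bibitem{brown}
Brown, J. Algebra \textbf{225} (2000).

\bibitem{dm}
Dixon and Mortimer, \emph{Permutation Groups}, Section 5.2 (theorem on subgroups of small index in $\operatorname{Alt}(\Omega)$).

\bibitem{nagura}
Nagura (1952).

\bibitem{ramanujan}
Ramanujan (1919).

\bibitem{rs}
Rosser and Schoenfeld (1962).

\end{thebibliography}
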